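\title{Complete K\"ahler submanifolds of Euclidean space with relative nullity of codimension at most two are cylinders}

\begin{abstract}
Let $f:M^{2n}\to\mathbb R^{2n+p}$ be an isometric immersion of a complete K\"ahler manifold whose index of relative nullity is at least $2n-2$ at every point. We prove that $M=\Sigma^2\times\mathbb R^{2n-2}$ and that $f$ is the product of an isometric immersion $\Sigma^2\to\mathbb R^{2+p}$ with the identity of $\mathbb R^{2n-2}$, in every codimension $p$. The main step is intrinsic: on a complete non-flat K\"ahler manifold whose curvature tensor has nullity of dimension at least $2n-2$, the nullity spaces of the curved points extend to a parallel distribution on the whole manifold. The difficulty is to compare nullity spaces across flat regions, and we resolve it by minimizing a functional on geodesic segments that measures how far away two non-parallel leaves would cross. Examples show that the conclusion fails without the K\"ahler hypothesis, and that for $n\ge3$ the condition $\nu\ge 2n-4$ does not force a factor $\mathbb R^{2n-4}$.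
\end{abstract}

\section{Introduction}\label{sec:intro}

All manifolds are connected and all objects are $C^\infty$. Let $f:M^m\to\mathbb R^{m+p}$ be an isometric immersion with second fundamental form $\alpha$, so that $\alpha(X,Y)$ is the normal component of the derivative of $df(Y)$ in the direction $X$. The \emph{relative nullity} of $f$ at $x$ is the subspace
\[
\Delta^f_x=\{T\in T_xM:\ \alpha(T,X)=0\ \text{ for all }X\in T_xM\},
\]
and its real dimension $\nu(x)$ is the \emph{index of relative nullity}. The space $\Delta^f_x$ consists of the directions in which the tangent plane $df(T_xM)$ is stationary to first order. The condition $\nu\ge k$ means $\nu(x)\ge k$ for every $x\in M$.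

We say that $f$ \emph{splits off $\mathbb R^k$} if $M$ is isometric to a Riemannian product $M_1\times\mathbb R^k$ and, after this identification and a rigid motion identifying $\mathbb R^{m+p}$ with $\mathbb R^{m+p-k}\times\mathbb R^k$, one has $f(s,y)=(f_1(s),y)$ for an isometric immersion $f_1:M_1\to\mathbb R^{m+p-k}$. We then write $f=f_1\times\iota$, with $\iota$ the identity map of $\mathbb R^k$. If $f$ splits off $\mathbb R^k$, then one \emph{fixed} $k$-dimensional subspace of the ambient space is contained in $df(\Delta^f_x)$ for every $x$; in particular $\nu\ge k$. The question is when the pointwise condition $\nu\ge k$ conversely forces such a cylinder.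

A K\"ahler manifold $M^{2n}$ is a Riemannian manifold of real dimension $2n$ with an orthogonal endomorphism field $J$ such that $J^2=-1$ and $\nabla J=0$. Even for K\"ahler manifolds and holomorphic immersions the question is a global one. The cone $\{z_1^2+z_2^2+z_3^2=0\}\setminus\{0\}\subset\mathbb C^3$ has $n=2$ and $\nu\ge2$: the position field $x$ is tangent and its derivative along $X$ is $X$, so $\alpha(X,x)=0$, and $\alpha(X,Jx)=J\alpha(X,x)=0$. No nonzero vector $v$ is tangent to the cone at all points, since $\sum z_iv_i=0$ would have to hold on a set that spans $\mathbb C^3$. So the cone does not split; it is not complete. For complete manifolds there are three cylinder theorems.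

\begin{itemize}
\item \emph{Hartman's cylinder theorem.} If $f:M^m\to\mathbb R^{m+p}$ is an isometric immersion of a complete Riemannian manifold with $\nu\ge m-1$, then $M=M_1\times\mathbb R^{m-1}$ and $f=f_1\times\iota$, where $M_1$ is $\mathbb R$ or $S^1$ and $f_1:M_1\to\mathbb R^{1+p}$ is a smooth curve.
\item \emph{Abe's theorem.} If $f:M^{2n}\to\mathbb C^{n+p}$ is a holomorphic isometric immersion of a complete K\"ahler manifold with $\nu\ge2n-2$, then $M=\Sigma\times\mathbb C^{n-1}$ and $f=f_1\times\iota$, where $\Sigma$ is a Riemann surface and $f_1:\Sigma\to\mathbb C^{1+p}$ is a holomorphic curve.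
\item \emph{The theorem of Florit and Zheng for $p=1$.} If $f:M^{2n}\to\mathbb R^{2n+1}$ is an isometric immersion of a complete K\"ahler manifold, then $M=\Sigma^2\times\mathbb C^{n-1}$ and $f=f_1\times\iota$ with $f_1:\Sigma^2\to\mathbb R^3$ an isometric immersion.
\end{itemize}

The last two statements have the same conclusion, one for holomorphic immersions of any codimension and one for arbitrary immersions of codimension one. They suggest that a complete K\"ahler manifold immersed with $\nu\ge 2n-2$ should split off $\mathbb R^{2n-2}$, with no relation assumed between $f$ and $J$ and no restriction on $p$. This conjecture is posed in \cite{FZ}. We prove it; the three theorems above are not used in the proof.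

\begin{theorem}\label{thm:main}
Let $n\ge1$, $p\ge0$, and let $f:M^{2n}\to\mathbb R^{2n+p}$ be an isometric immersion of a complete K\"ahler manifold with $\nu\ge2n-2$. Then $f$ splits off $\mathbb R^{2n-2}$: there are a Riemannian surface $\Sigma^2$ and an isometric immersion $f_1:\Sigma^2\to\mathbb R^{2+p}$ such that $M=\Sigma^2\times\mathbb R^{2n-2}$ and $f=f_1\times\iota$.
\end{theorem}

The complex structure belongs to $M$ and not to $f$, so the hypothesis has to be translated into an intrinsic one. Let $R$ be the curvature tensor of $M$. Its \emph{nullity} at $x$ is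
\[
\{T\in T_xM:\ R(T,\cdot)=0\}=\{T\in T_xM:\ R(X,Y)T=0\ \text{ for all }X,Y\},
\]
the two sets being equal by the pair symmetry of $R$. The Gauss equation shows that it contains $\Delta^f_x$. Most of the paper is devoted to the following statement.

\begin{theorem}\label{thm:intr}
Let $M^{2n}$ be a complete non-flat K\"ahler manifold whose curvature tensor has nullity of dimension at least $2n-2$ at every point. Then there is a parallel complex distribution $H$ on $M$, of real rank $2n-2$, with $R(H,\cdot)=0$. Consequently the universal cover of $M$ is holomorphically isometric to a product $\tilde\Sigma^2\times\mathbb C^{n-1}$.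
\end{theorem}

The third theorem complements the first and is not needed for its proof.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(i)] The immersions in Theorem~\ref{thm:main} are, up to congruence, exactly the products $f_1\times\iota$ with $f_1:\Sigma^2\to\mathbb R^{2+p}$ an isometric immersion of a complete oriented surface. If $M$ is not flat, the distribution tangent to the Euclidean factor is unique and $M=\Sigma\times\mathbb C^{n-1}$ as K\"ahler manifolds.
\item[(ii)] For $n\ge3$, the condition $\nu\ge2n-4$ does not imply that $f$ splits off $\mathbb R^{2n-4}$, even for holomorphic $f$.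
\item[(iii)] The K\"ahler hypothesis in Theorem~\ref{thm:main} cannot be dropped: for every $m\ge3$ there is a complete hypersurface $M^m\subset\mathbb R^{m+1}$ with $\nu\ge m-2$ that does not split off $\mathbb R^{m-2}$.
\end{enumerate}
\end{theorem}

For $n=1$ Theorems~\ref{thm:main} and~\ref{thm:intr} are trivial (take $\Sigma=M$ and $H=0$), so we assume $n\ge2$ in their proofs. Section~\ref{sec:model} shows the obstacle and the idea that overcomes it in the smallest cases. In Sections~\ref{sec:E} and~\ref{sec:S} the nullity is shown to be parallel on the set of curved points and is extended to the closure $S$ of that set. Sections~\ref{sec:min} and~\ref{sec:fermi} prove that parallel transport along geodesics with ends in $S$ preserves the nullity, and Section~\ref{sec:paths} passes from geodesics to arbitrary paths and proves Theorem~\ref{thm:intr}. Section~\ref{sec:extr} splits the immersion, and Section~\ref{sec:compl} completes the proof of Theorem~\ref{thm:compl}.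

\section{Skew leaves and crossing leaves}\label{sec:model}

\subsection{A hypersurface with skew leaves}\label{sub:skew}

We first record how to read the relative nullity of a graph $F(x)=(x,u(x))$, $u:\mathbb R^m\to\mathbb R^k$. For constant vectors $X,Y$, the vector $\alpha(X,Y)$ is the normal component of $(0,D^2u(X,Y))$, and $(0,v)$ is tangent to the graph only if $v=0$. Hence the relative nullity at $x$ is the kernel of $D^2u(x)$. The graph is complete, because the induced metric on $\mathbb R^m$ dominates the Euclidean one.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(iii)]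
Let $\varphi,\psi$ be compactly supported functions on $\mathbb R^2$, each with a nondegenerate maximum, such that the support of $\varphi$ lies in $\{x_1<0\}$ and the support of $\psi$ lies in $\{x_1>0\}$. Let $M^m\subset\mathbb R^{m+1}$ be the graph of
\[
u(x)=\varphi(x_1,x_2)+\psi(x_1,x_3).
\]
Near every point at least one of the two terms vanishes identically, so $D^2u$ has rank at most $2$ and $\nu\ge m-2$. Over a nondegenerate maximum of $\varphi$ we have $du=0$ and $D^2u$ has rank $2$, so the relative nullity, as a subspace of $\mathbb R^{m+1}$, is $\operatorname{span}(e_3,e_4,\dots,e_m)$. Over a nondegenerate maximum of $\psi$ it is $\operatorname{span}(e_2,e_4,\dots,e_m)$. If $M$ split off $\mathbb R^{m-2}$, one $(m-2)$-dimensional subspace would be contained in both, and they would coincide. Taking $m=2n$ gives the statement about Theorem~\ref{thm:main}.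
\end{proof}

This example locates the difficulty. Over $\{x_1<0\}$ and over $\{x_1>0\}$ the hypersurface is a cylinder, so nothing goes wrong near the curved points. The two families of Euclidean leaves are separated by a flat region, in which the curvature gives no information, and they do not match. For $m=3$ they are skew lines, in the directions $e_3$ and $e_2$, which keep a positive distance from each other.

\subsection{The model: two complex lines in $\mathbb C^2$}\label{sub:model}

In a K\"ahler manifold the leaves are complex hypersurfaces, and two non-parallel complex hyperplanes of $\mathbb C^n$ always meet. Since exactly one leaf passes through each curved point, non-parallel leaves should be impossible. To turn this into a proof one has to travel toward the crossing point inside $M$, and the following computation shows how.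

Take $n=2$ and replace $M$ by $\mathbb C^2$ with coordinates $(z,w)$. Let $\sigma$ be the segment from $a=(0,0)$ to $b=(0,\ell)$, with direction $e=(0,1)$, and let $L_0\ni a$ and $L_1\ni b$ be complex lines whose directions do not contain $e$. There are unique complex linear forms
\[
\omega_0=w+\kappa_0z,\qquad \omega_\ell=w+\kappa_1z
\]
with value $1$ on $e$ such that $L_0=\{\omega_0=0\}$ and $L_1=\{\omega_\ell=\ell\}$. The lines are parallel if and only if $\kappa_0=\kappa_1$. Suppose they are not; multiplying $z$ by a unit complex number we may assume $\delta:=\kappa_1-\kappa_0>0$, and then $\delta=|\omega_\ell-\omega_0|$. Subtracting the two equations gives $\delta z=\ell$, so the lines cross at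
\[
P=D\,(1,-\kappa_0),\qquad D=\frac{\ell}{\delta},\qquad |P-a|=D\sqrt{1+|\kappa_0|^2}=D\,|\omega_0| .
\]
Now slide both ends toward $P$: put $a_s=s(1,-\kappa_0)\in L_0$ and $b_s=b+s(1,-\kappa_1)\in L_1$. Then $b_s-a_s=(\ell-\delta s)e$. The segment $\sigma_s$ from $a_s$ to $b_s$ keeps the direction $e$, so the two normalized forms do not change; its length is $\ell-\delta s$, the number $D$ becomes $D-s$, and at $s=D$ the segment collapses to $P$ (Figure~\ref{fig:slide}). The rotation of $z$ that made $\delta$ real is what keeps $b_s-a_s$ a real multiple of $e$. It has no counterpart for skew lines in $\mathbb R^3$.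

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[thick] (-0.8,-0.128) -- (5.8,0.928) node[right] {$L_0$};
\draw[thick] (-0.8,2.192) -- (5.8,0.608) node[right] {$L_1$};
\draw[very thick] (0,0) -- (0,2) node[midway,left] {$\sigma$};
\draw[very thick] (2,0.32) -- (2,1.52) node[midway,left] {$\sigma_s$};
\fill (0,0) circle (1.5pt) node[below] {$a$};
\fill (0,2) circle (1.5pt) node[above] {$b$};
\fill (2,0.32) circle (1.5pt) node[below] {$a_s$};
\fill (2,1.52) circle (1.5pt) node[above] {$b_s$};
\fill (5,0.8) circle (1.5pt) node[above] {$P$};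
\draw[<->] (0,-0.65) -- (5,-0.65) node[midway,below] {$D=\ell/\delta$};
\end{tikzpicture}
\caption{Two non-parallel complex lines $L_0,L_1\subset\mathbb C^2$ joined by a segment $\sigma$ of length $\ell$, drawn in a real plane. Sliding the ends along $L_0$ and $L_1$ toward the crossing point $P$ gives parallel segments $\sigma_s$ of length $\ell-\delta s$.}
\label{fig:slide}
\end{figure}

In $M$ the segment $\sigma$ is a geodesic through a flat region whose ends lie on leaves that do not match. Three things can happen when it slides. It can run into the curved part of $M$; then we cut it there, and one of the two pieces still joins leaves that do not match. It can collapse, or become tangent to a leaf; then two leaves cross, which is impossible. Or the succession of slides and cuts can run off to infinity. Instead of iterating, we minimize one functional, built from $\ell$, the distance $D|\omega_0|$ to the would-be crossing point, and the distance of $a$ from a base point.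

\section{The curvature nullity on the non-flat set}\label{sec:E}

\subsection{Conventions and standard facts}\label{sub:conv}

We use $R(X,Y)=\nabla_X\nabla_Y-\nabla_Y\nabla_X-\nabla_{[X,Y]}$. On a K\"ahler manifold $T_xM$ is a complex vector space through $J$, with a Hermitian inner product whose real part is the metric. Since $\nabla J=0$, parallel transport is unitary and $R(X,Y)J=JR(X,Y)$. The norm of a complex linear form $\omega$ on $T_xM$ is the operator norm; if $\omega\ne0$ there is a unit vector $\eta\perp\ker\omega$ with $\omega(\eta)=|\omega|$.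

For a smooth map $(s,t)\mapsto\gamma_s(t)$ into $M$ and a vector field $X$ along it,
\begin{equation}\label{eq:comm}
\nabla_s\partial_t=\nabla_t\partial_s,\qquad \nabla_s\nabla_tX-\nabla_t\nabla_sX=R(\partial_s,\partial_t)X .
\end{equation}
If all $\gamma_s$ are geodesics, $Y=\partial_s$ satisfies the Jacobi equation $\nabla_t^2Y+R(Y,\gamma')\gamma'=0$, and for nonconstant geodesics on $[t_0,t_1]$ the first variation formula says that the length has $s$-derivative $\langle Y,\gamma'/|\gamma'|\rangle\big|_{t_0}^{t_1}$. We shall use twice the following consequence.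

\begin{itemize}
\item[(F)] \emph{If $R=0$ at every point of the geodesic $t\mapsto\exp_x(tv)$, $t\in[0,1]$, then Jacobi fields along it are affine functions of $t$ in a parallel frame, and $d(\exp_x)_v$ is invertible.}
\end{itemize}
Indeed the Jacobi equation reads $\nabla_t^2Y=0$, and $d(\exp_x)_v\xi=Y(1)$ for the Jacobi field with $Y(0)=0$, $\nabla_tY(0)=\xi$, which is $t$ times the parallel translate of $\xi$.

A distribution $\Delta$ is \emph{autoparallel} if $\nabla_{T'}T$ is a section of $\Delta$ whenever $T,T'$ are, and \emph{parallel} if $\nabla_XT$ is a section of $\Delta$ for every vector field $X$ and every section $T$. An autoparallel distribution is integrable, because $[T',T]=\nabla_{T'}T-\nabla_TT'$, and its leaves are totally geodesic. The failure of an autoparallel $\Delta$ to be parallel is measured by its \emph{splitting tensor}. With $N=\Delta^\perp$, it is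
\[
C_TX=-(\nabla_XT)^N,\qquad T\in\Delta_x,\ X\in T_xM,
\]
where $T$ is extended to a section of $\Delta$. The right side does not depend on the extension, since $(\nabla_X(hT))^N=h(\nabla_XT)^N$ for functions $h$. For the same reason $(\nabla_sT)^N=-C_T\,x'(s)$ for any section $T(s)$ of $\Delta$ along a curve $x(s)$. As $C_T$ vanishes on $\Delta$, we regard it as an endomorphism of $N$, and $\Delta$ is parallel if and only if $C=0$.

The next lemma gives the evolution of $C$ along a leaf. It will be applied to the curvature nullity and, in Section~\ref{sec:extr}, to the relative nullity.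

\begin{lemma}\label{lem:auto}
Let $M$ be a complete Riemannian manifold, $U\subset M$ open, and $\Delta$ an autoparallel distribution on $U$ with $R(X,T)T=0$ for all $T\in\Delta$ and all $X$. Let $\gamma:[0,b)\to U$ be a geodesic with $T=\gamma'(0)\in\Delta$, and let $\tau_t$ be parallel transport along $\gamma$.
\begin{enumerate}
\item[(a)] $\gamma'(t)\in\Delta$ for all $t$, and $\Delta$ and $N$ are parallel along $\gamma$.
\item[(b)] For $X_0\in N_{\gamma(0)}$ the field $X(t)=\tau_t(X_0-tC_TX_0)$ satisfies $\nabla_tX=-C_{\gamma'}X$.
\end{enumerate}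
\end{lemma}

\begin{proof}
(a) The set of $t$ with $\gamma'(t)\in\Delta$ is closed, and it is open because geodesics of a totally geodesic leaf are geodesics of $M$. So it is $[0,b)$. For a section $T'$ of $\Delta$ along $\gamma$ we get $(\nabla_tT')^N=-C_{T'}\gamma'=0$, so $\nabla_t$ preserves $\Delta$, and hence $N$.

(b) Choose a curve $x(s)$ with $x'(0)=X_0$ and a section $T(s)$ of $\Delta$ along it with $T(0)=T$, and put $\gamma_s(t)=\exp_{x(s)}(tT(s))$. Fix $t_1<b$. For small $s$ the geodesic $\gamma_s|_{[0,t_1]}$ lies in $U$, so it is tangent to $\Delta$ by (a). The Jacobi field $Y=\partial_s|_{s=0}$ satisfies $\nabla_t^2Y=0$ and, by \eqref{eq:comm}, $(\nabla_tY)^N=(\nabla_s\partial_t)^N=-C_{\gamma'}Y^N$. Since $N$ is parallel along $\gamma$, the field $Y^N$ satisfies $\nabla_t^2Y^N=0$ and $\nabla_tY^N=-C_{\gamma'}Y^N$. Thus $\tau_t^{-1}Y^N(t)$ is affine in $t$, with value $X_0$ and derivative $-C_TX_0$ at $t=0$, that is, $Y^N=X$.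
\end{proof}

\subsection{The nullity is parallel where $R\neq0$}

From here to the end of Section~\ref{sec:paths}, $M$ is as in Theorem~\ref{thm:intr} and $n\ge2$. Put
\[
E=\{x\in M: R_x\ne0\},\qquad S=\overline E .
\]
The set $E$ is open and nonempty. The nullity of $R$ is $J$-invariant, since $R(X,Y)JT=JR(X,Y)T$, so its dimension is even. On $E$ it therefore has dimension exactly $2n-2$, and being the kernel of a bundle map of constant rank it is a smooth field $\Delta$ of complex hyperplanes. Its complement $N=\Delta^\perp$ is a field of complex lines. The tensor $\langle R(X,Y)Z,W\rangle$ depends only on the $N$-components of its arguments, so it is determined by the sectional curvature of the plane $N$, which equals $K=\frac12\operatorname{scal}$. The function $K$ is smooth on all of $M$, and $E=\{K\ne0\}$.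

\begin{proposition}\label{prop:E}
The distribution $\Delta$ is parallel on $E$. Every geodesic tangent to $\Delta$ at a point of $E$ stays in $E$, tangent to $\Delta$, for all time.
\end{proposition}

\begin{proof}
We use the second Bianchi identity $(\nabla_ZR)(X,Y)+(\nabla_XR)(Y,Z)+(\nabla_YR)(Z,X)=0$ twice.

\emph{$\Delta$ is autoparallel.} Let $T,T'$ be sections of $\Delta$, take $Z=T'$ and apply the identity to $T$. In
\[
(\nabla_XR)(Y,T')T=\nabla_X(R(Y,T')T)-R(\nabla_XY,T')T-R(Y,\nabla_XT')T-R(Y,T')\nabla_XT
\]
each term contains $T'$ among the first two arguments of $R$ or $T$ as the last, so it vanishes; the third term of the identity vanishes by exchanging $X$ and $Y$. In the expansion of $(\nabla_{T'}R)(X,Y)T$ only $-R(X,Y)\nabla_{T'}T$ survives. Hence $\nabla_{T'}T\in\Delta$, and Lemma~\ref{lem:auto} applies with $U=E$.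

\emph{The curvature along a leaf.} Take $Z=T$ a section of $\Delta$ and $X,Y\in N$. The same expansion gives $(\nabla_XR)(Y,T)=-R(Y,\nabla_XT)=R(Y,C_TX)$ and $(\nabla_YR)(T,X)=R(C_TY,X)$. Therefore
\[
(\nabla_TR)(X,Y)=R(C_TX,Y)+R(X,C_TY)=\operatorname{tr}(C_T)\,R(X,Y),
\]
the last equality holding for any alternating bilinear map on the plane $N$. Let $\gamma:[0,b)\to E$ be a geodesic with $T=\gamma'(0)\in\Delta$. Evaluating on a parallel orthonormal frame of $N$ gives $\frac{d}{dt}K(\gamma(t))=K\operatorname{tr}C_{\gamma'}$. By Lemma~\ref{lem:auto}(b), $A(t)=I-tC_T$ solves $A'=-C(t)A$ with $C(t)=\tau_t^{-1}C_{\gamma'(t)}\tau_t$, so $(\det A)'=-\operatorname{tr}C_{\gamma'}\det A$. The product $K\det A$ has zero derivative: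
\begin{equation}\label{eq:Kdet}
K(\gamma(t))\,\det(I-tC_T)=K(\gamma(0)),\qquad 0\le t<b .
\end{equation}

\emph{Leaves are complete.} Let $x\in E$, $T\in\Delta_x$, $\gamma(t)=\exp_x(tT)$, and let $[0,b)$ be the maximal interval on which $\gamma(t)\in E$. If $b<\infty$, letting $t\to b$ in \eqref{eq:Kdet} gives $K(\gamma(b))\ne0$, so $\gamma(b)\in E$, and this contradicts the maximality of $b$ because $E$ is open. So $b=\infty$. The same holds for $-T$, and Lemma~\ref{lem:auto}(a) gives the tangency.

\emph{The splitting tensor vanishes.} By \eqref{eq:Kdet} for $T$ and $-T$, $\det(I-tC_T)\ne0$ for all real $t$, so $C_T$ has no nonzero real eigenvalue, for every $T\in\Delta_x$. This alone would allow nilpotent $C_T$ and complex eigenvalues; the complex structure excludes them. Since $\nabla J=0$ and $N$ is $J$-invariant, $C_{JT}=JC_T$. Identify $N_x$ with $\mathbb C$ unitarily and write the real linear map $C_T$ as $\zeta\mapsto c_1\zeta+c_2\bar\zeta$. Choose $\vartheta$ with $u=e^{i\vartheta}c_1$ real, and let $T_\vartheta=\cos\vartheta\,T+\sin\vartheta\,JT\in\Delta_x$. Then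
\[
C_{T_\vartheta}\zeta=e^{i\vartheta}C_T\zeta=u\zeta+e^{i\vartheta}c_2\bar\zeta .
\]
The map $\zeta\mapsto e^{i\vartheta}c_2\bar\zeta$ is $|c_2|$ times a reflection, so $C_{T_\vartheta}$ has the real eigenvalues $u\pm|c_2|$. Both vanish, hence $c_1=c_2=0$ and $C_T=0$.
\end{proof}

\section{Leaves through the closure of the non-flat set}\label{sec:S}

A minimization needs a closed set of competitors, so the ends of our geodesics must be allowed to lie in $S=\overline E$. At a point of $S\setminus E$ the curvature vanishes and does not single out a hyperplane; we define one as a limit.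

For a point $y$ and a complex hyperplane $V\subset T_yM$ put $\lambda_V=\exp_y|_V$. For $x\in E$, the leaf of $\Delta$ through $x$ is totally geodesic, flat by the Gauss equation, and complete by Proposition~\ref{prop:E}. The exponential map of a complete flat manifold is a local isometry from the Euclidean tangent space. Hence $\lambda_{\Delta_x}$ is a totally geodesic isometric immersion of $\Delta_x\cong\mathbb R^{2n-2}$ with image in $E$, tangent to $\Delta$.

\begin{proposition}\label{prop:S}
The field $\Delta$ extends from $E$ to $S$ with the following properties.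
\begin{enumerate}
\item[(S1)] $\Delta$ is a continuous field of complex hyperplanes on the closed set $S$.
\item[(S2)] For $y\in S$ the map $\lambda_y=\exp_y|_{\Delta_y}$ is a totally geodesic isometric immersion of the Euclidean space $\Delta_y$ with image in $S$, the \emph{leaf} of $y$. The image of $d\lambda_y$ at $v$ is $\Delta_{\lambda_y(v)}$, and $\Delta$ is parallel along every curve $\lambda_y\circ c$. In particular, a geodesic tangent to $\Delta$ at one point of $S$ lies in $S$ and $\Delta$ is parallel along it.
\item[(S3)] $R(T,\cdot)=0$ for $T\in\Delta_y$, $y\in S$; and $R=0$ on the closure of $M\setminus S$.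
\end{enumerate}
\end{proposition}

\begin{proof}
Let $y\in S$ and $x_k\in E$ with $x_k\to y$. After passing to a subsequence, $\Delta_{x_k}$ converges to a complex hyperplane $V\subset T_yM$. Choose orthonormal bases of $\Delta_{x_k}$ converging to one of $V$, and use them to regard $\lambda_k=\lambda_{\Delta_{x_k}}$ and $\lambda_V$ as maps $\mathbb R^{2n-2}\to M$. Since $\exp$ is smooth on $TM$, $\lambda_k\to\lambda_V$ smoothly on compact sets. Being isometric and sending lines to geodesics are conditions that pass to the limit, so $\lambda_V$ is a totally geodesic isometric immersion with image in $S$.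

\emph{The limit $V$ depends only on $y$.} Suppose that $x_k\to y$ and $x'_k\to y$ give limits $V\ne V'$, and let $\lambda_k,\lambda_k'$ be the corresponding maps. Distinct complex hyperplanes satisfy $V+V'=T_yM$, so the two limit leaves are transverse at $y$, and we show that the approximating leaves must then meet. In a chart around $y$ put $F_k(v,v')=\lambda_k(v)-\lambda_k'(v')$ for $v,v'$ near $0$. These maps converge in $C^1$ to $F(v,v')=\lambda_V(v)-\lambda_{V'}(v')$, with $F(0)=0$ and $dF_0$ surjective. Let $W$ be a linear complement of $\ker dF_0$ and $L=dF_0|_W$, an isomorphism. On a small closed ball about $0$ in $W$ and for large $k$, the map $\xi\mapsto\xi-L^{-1}F_k(\xi)$ is $\frac12$-Lipschitz and moves $0$ by $|L^{-1}F_k(0)|\to0$. So it has a fixed point $(v_k,v_k')$ of norm at most $2|L^{-1}F_k(0)|$. At the point $\lambda_k(v_k)=\lambda'_k(v'_k)\in E$ the images of $d\lambda_k$ and $d\lambda_k'$ both equal $\Delta$, yet they converge to $V$ and to $V'$. This is a contradiction.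

Define $\Delta_y=V$; on $E$ this is the old $\Delta$, by continuity. By uniqueness of the limit, $\Delta_x\to\Delta_y$ as $x\to y$ in $E$. If $y_k\to y$ in $S$, choose $x_k\in E$ with $x_k$ and $\Delta_{x_k}$ within $1/k$ of $y_k$ and $\Delta_{y_k}$; then $\Delta_{y_k}$ and $\Delta_{x_k}$ have the same limit $\Delta_y$. This is (S1). For (S2), the image of $d\lambda_y$ at $v$ is the limit of the images of $d\lambda_k$ at $v$, which are $\Delta_{\lambda_k(v)}\to\Delta_{\lambda_y(v)}$; and the tangent spaces of a totally geodesic immersion are parallel along its curves. The first part of (S3) follows by continuity from $E$, and the second holds because $M\setminus S$ is contained in the closed set $M\setminus E$.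
\end{proof}

\section{Mismatched geodesics: cutting and sliding}\label{sec:min}

\begin{definition}\label{def:mis}
A unit speed geodesic $\sigma:[0,\ell]\to M$, $\ell>0$, with $\sigma(0),\sigma(\ell)\in S$ is \emph{mismatched} if parallel transport along $\sigma$ does not map $\Delta_{\sigma(0)}$ to $\Delta_{\sigma(\ell)}$.
\end{definition}

\begin{proposition}\label{prop:geod}
There are no mismatched geodesics: parallel transport along any geodesic with both ends in $S$ maps $\Delta$ to $\Delta$.
\end{proposition}

Let $\sigma$ be mismatched, $\tau_t$ the parallel transport along $\sigma$ from $0$ to $t$, and $e=\sigma'(0)$. If $\sigma(t)\in S$ then $\sigma'(t)\notin\Delta_{\sigma(t)}$, since otherwise $\Delta$ would be parallel along $\sigma$ by (S2). So for such $t$ there is a unique complex linear form $\omega_t$ on $T_{\sigma(0)}M$ with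
\[
\ker\omega_t=\tau_t^{-1}\Delta_{\sigma(t)},\qquad \omega_t(e)=1 .
\]
Then $|\omega_t|\ge1$, and two of these forms coincide if and only if their kernels do; in particular $\omega_\ell\ne\omega_0$. The normalization turns hyperplanes into points of an affine space, where mismatch is additive along $\sigma$ and obeys the triangle inequality. Fix $x_0\in M$ and, following Section~\ref{sub:model}, put
\[
D(\sigma)=\frac{\ell}{|\omega_\ell-\omega_0|},\qquad
G(\sigma)=2\ell+D(\sigma)|\omega_0|+\tfrac12\,d(x_0,\sigma(0)).
\]
A bound on $G$ confines $\sigma$ to a compact set. It does not by itself prevent a minimizing sequence from collapsing to a point or to a geodesic inside a leaf, where the forms are no longer defined. The next lemma excludes this. It needs the bound on $D|\omega_0|$ and not merely on $D$: in the model, $D$ can stay bounded while $|\kappa_0|\to\infty$ and the crossing point escapes.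

\begin{lemma}\label{lem:cross}
Let $\sigma_k:[0,\ell_k]\to M$ be mismatched geodesics, with forms $\omega^k_t$, such that $\ell_k\le\Lambda$ and $D(\sigma_k)|\omega_0^k|\le\Lambda$ for a constant $\Lambda$. Suppose that $\sigma_k(0)\to a$, $\sigma_k'(0)\to e$ and $\ell_k\to\ell$. Then $\ell>0$ and $e\notin\Delta_a$.
\end{lemma}

The proof is given in Section~\ref{sec:fermi}.

\begin{proof}[Proof of Proposition~\ref{prop:geod}]
Suppose that mismatched geodesics exist.

\emph{Step 1: $G$ attains its infimum.} Let $\sigma_k$ be a minimizing sequence. Then $\ell_k$, $D(\sigma_k)|\omega_0^k|$ and $d(x_0,\sigma_k(0))$ are bounded by a constant $\Lambda$, and $D(\sigma_k)\le\Lambda$ because $|\omega_0^k|\ge1$. Closed bounded sets are compact by the Hopf--Rinow theorem, so we may assume $\sigma_k(0)\to a\in S$, $\sigma_k'(0)\to e$, $\ell_k\to\ell$. By Lemma~\ref{lem:cross}, $\ell>0$ and $e\notin\Delta_a$. Let $\sigma(t)=\exp_a(te)$, $t\in[0,\ell]$. Then $\sigma(\ell)=\lim\sigma_k(\ell_k)\in S$, and $\sigma'(\ell)\notin\Delta_{\sigma(\ell)}$, since otherwise (S2) would give $e\in\Delta_a$. So the forms $\omega_0,\omega_\ell$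 are defined for $\sigma$, and $\omega_0^k\to\omega_0$, $\omega^k_{\ell_k}\to\omega_\ell$ by (S1). From $|\omega^k_{\ell_k}-\omega^k_0|=\ell_k/D(\sigma_k)\ge\ell_k/\Lambda$ we get $|\omega_\ell-\omega_0|\ge\ell/\Lambda>0$. Thus $\sigma$ is mismatched and $G(\sigma)=\lim G(\sigma_k)=\inf G$. Fix this $\sigma$ and write $D=D(\sigma)$, $b=\sigma(\ell)$.

\emph{Step 2 (cutting): $\sigma((0,\ell))$ does not meet $S$.} Suppose $\sigma(t)\in S$ with $0<t<\ell$. The total mismatch is $|\omega_\ell-\omega_0|=\ell/D$, and one of the two pieces carries at least its proportional share.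

If $|\omega_t-\omega_0|\ge t/D$, then $\sigma_1=\sigma|_{[0,t]}$ is mismatched with $D(\sigma_1)\le D$, it has the same initial point and initial form as $\sigma$, and $G(\sigma_1)\le G(\sigma)-2(\ell-t)<G(\sigma)$.

If $|\omega_t-\omega_0|<t/D$, then $|\omega_\ell-\omega_t|>(\ell-t)/D$. The forms at the ends of $\sigma_2=\sigma|_{[t,\ell]}$ are $\omega_t\circ\tau_t^{-1}$ and $\omega_\ell\circ\tau_t^{-1}$, and $\tau_t$ is unitary. So $\sigma_2$ is mismatched with $D(\sigma_2)<D$, and its initial form has norm $|\omega_t|\le|\omega_0|+t/D$. Hence $D(\sigma_2)|\omega_t|\le D|\omega_0|+t$ and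
\[
G(\sigma_2)\le2(\ell-t)+D|\omega_0|+t+\tfrac12\big(d(x_0,a)+t\big)=G(\sigma)-\tfrac12t<G(\sigma).
\]
Both cases contradict minimality.

\emph{Step 3 (sliding).} By Step 2 and (S3), $R=0$ at every point of $\sigma$, the ends included. We do not know that $R$ vanishes near $\sigma$, so the model computation is reproduced only to first order in the sliding parameter; this suffices.

Let $\theta=\omega_\ell-\omega_0$ and $\delta=|\theta|=\ell/D$. Then $\theta(e)=0$. Let $\eta\perp\ker\theta$ be the unit vector with $\theta(\eta)=\delta$; it is Hermitian-orthogonal to $e$. Put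
\[
Q_0=\eta-\omega_0(\eta)e\in\ker\omega_0=\Delta_a,\qquad
Q_\ell=\eta-\omega_\ell(\eta)e\in\ker\omega_\ell=\tau_\ell^{-1}\Delta_b ,
\]
so that $Q_\ell-Q_0=-\delta e$. In the model, $\eta=(1,0)$, $Q_0=(1,-\kappa_0)$, $Q_\ell=(1,-\kappa_1)$. With $\kappa=\omega_0(\eta)$ we have $|Q_0|^2=1+|\kappa|^2$. The vector $e+\bar\kappa\eta$ has norm $\sqrt{1+|\kappa|^2}$ and $\omega_0(e+\bar\kappa\eta)=1+|\kappa|^2$, so
\begin{equation}\label{eq:Q}
|Q_0|\le|\omega_0| .
\end{equation}

Let $a(s)=\exp_a(sQ_0)$ and $b(s)=\exp_b(s\tau_\ell Q_\ell)$. By (S2) these geodesics lie in $S$ and $\Delta$ is parallel along them. Thus $\Delta$, which is only continuous on $S$, is smooth along the two curves on which we need it. By (F), the map $TM\to M\times M$, $(x,v)\mapsto(x,\exp_xv)$, is a local diffeomorphism at $(a,\ell e)$. So for small $|s|$ there is a smooth family $v_s\in T_{a(s)}M$ with $v_0=\ell e$ and $\exp v_s=b(s)$. The geodesics $\sigma_s(t)=\exp_{a(s)}(\frac t\ell v_s)$, $t\in[0,\ell]$, join $a(s)$ to $b(s)$, and $\sigma_0=\sigma$. The variation field $Y$ at $s=0$ is a Jacobi field with $Y(0)=Q_0$ and $Y(\ell)=\tau_\ell Q_\ell$,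 hence by (F)
\[
Y(t)=\tau_t\big(Q_0-\tfrac tD\,e\big),\qquad \nabla_tY=-\tfrac1D\,\sigma' .
\]
The length $\ell(s)$ of $\sigma_s$ has derivative $\ell'(0)=\langle Q_\ell-Q_0,e\rangle=-\delta$. The unit tangent $u=\frac{\ell}{\ell(s)}\partial_t\sigma_s$ satisfies at $s=0$, by \eqref{eq:comm},
\begin{equation}\label{eq:u}
\nabla_su=\tfrac\delta\ell\,\sigma'+\nabla_tY=0 .
\end{equation}

We now compare the forms of $\sigma_s$ with those of $\sigma$. Let $P_s$ and $P'_s$ be parallel transport along $a(\cdot)$ and $b(\cdot)$ from $0$ to $s$. By \eqref{eq:u}, $P_s^{-1}u(s,0)=e+O(s^2)$ and $(P'_s)^{-1}u(s,\ell)=\tau_\ell e+O(s^2)$. As $\Delta_{a(s)}=P_s\Delta_a$ and $\Delta_{b(s)}=P_s'\Delta_b$, the vector $u$ is not in $\Delta$ at either end for small $s$, and the forms on $T_{a(s)}M$ and $T_{b(s)}M$ with kernel $\Delta$ and value $1$ on $u$ are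
\[
(1+O(s^2))\,\omega_0\circ P_s^{-1},\qquad (1+O(s^2))\,\omega_\ell\circ\tau_\ell^{-1}\circ(P'_s)^{-1}.
\]
The second has to be pulled back along $\sigma_s$. For $X_0\in T_aM$ let $X(s,t)$ be parallel along $\sigma_s$ with $X(s,0)=P_sX_0$. At $s=0$, \eqref{eq:comm} gives $\nabla_t\nabla_sX=R(\partial_t,\partial_s)X=0$, and $\nabla_sX(0,0)=0$. So $\nabla_sX(0,\ell)=0$, which means $(P_s')^{-1}X(s,\ell)=\tau_\ell X_0+O(s^2)$, and the second form takes the value $\omega_\ell(X_0)+O(s^2)$ on $X(s,\ell)$. Therefore the two forms of $\sigma_s$, composed with the unitary map $P_s$, are $\omega_0+O(s^2)$ and $\omega_\ell+O(s^2)$. For small $s>0$ the geodesic $\sigma_s$, reparametrized by arc length, is mismatched, with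
\[
D(\sigma_s)=\frac{\ell-\delta s+O(s^2)}{\delta+O(s^2)}=D-s+O(s^2).
\]
Using $d(x_0,a(s))\le d(x_0,a)+s|Q_0|$ and \eqref{eq:Q},
\[
G(\sigma_s)\le G(\sigma)-2\delta s-s|\omega_0|+\tfrac12s|Q_0|+O(s^2)\le G(\sigma)-\tfrac12s|\omega_0|+O(s^2).
\]
For small $s>0$ this is less than $G(\sigma)$, a contradiction.
\end{proof}

\begin{remark}\label{rem:coeff}
For $G=k_1\ell+D|\omega_0|+k_2\,d(x_0,\sigma(0))$, Step~1 uses $k_1,k_2>0$, the second case of Step~2 uses $k_1>1+k_2$, and Step~3 uses $k_2<1$. The choice $k_1=2$, $k_2=\frac12$ satisfies all three.
\end{remark}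

\section{Nearly parallel leaves cross}\label{sec:fermi}

In this section we prove Lemma~\ref{lem:cross}. If $\ell=0$ or $e\in\Delta_a$, the end $b_k=\sigma_k(\ell_k)$ comes close to the leaf of $a_k=\sigma_k(0)$, and the leaf of $b_k$ makes a small angle $\mu_k$ with it. In $\mathbb C^n$ the two leaves would cross within distance $\Lambda$ of $a_k$. To find the crossing in $M$, all deviations from Euclidean geometry must be small compared with $\mu_k$. Two facts give this. In Fermi coordinates along the leaf of $a_k$ the deviations are \emph{quadratic} in the distance to the leaf, and the bound on $D|\omega_0|$ makes that distance $O(\mu_k)$.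

\begin{proof}[Proof of Lemma~\ref{lem:cross}]
Suppose that $\ell=0$ or $e\in\Delta_a$, and assume $\Lambda\ge1$. Let $\mathcal B$ be a compact ball containing all $a_k$. We pass to subsequences freely. The letter $c$ denotes constants that depend only on $\Lambda$ and $\mathcal B$, and $O(\cdot)$ is uniform in $k$.

\emph{Step 1: Fermi coordinates.} A unitary frame at $y$ is a complex linear isometry $I:\mathbb C^{n-1}\times\mathbb C\to T_yM$. Put
\[
\Psi_I(z,w)=\exp_{\exp_yI(z,0)}\big(P_zI(0,w)\big),
\]
where $P_z$ is parallel transport along $t\mapsto\exp_y(tI(z,0))$, $t\in[0,1]$. This is smooth in $(I,z,w)$. Let $\mathcal F$ be the set of frames with $y\in S\cap\mathcal B$ and $I(\mathbb C^{n-1}\times0)=\Delta_y$; it is compact by (S1). Let $I\in\mathcal F$. Then $z\mapsto\Psi_I(z,0)$ parametrizes the leaf of $y$. By (S2) and (S3) the pull-back of $TM$ with its connection under $\lambda_y$ is flat, so for fixed $(\xi,\zeta)$ the field $z\mapsto P_zI(\xi,\zeta)$ is parallel along the leaf in all directions. Since $\lambda_y$ is a totally geodesic isometric immersion, $d\lambda_y$ sends the constant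 field $I(\xi,0)$ to a parallel field, which is $P_zI(\xi,0)$ because the two agree at $z=0$. Hence
\begin{equation}\label{eq:dPsi}
d\Psi_I(z,0)=P_zI,\qquad d\Psi_I(z,0)(\mathbb C^{n-1}\times0)=\Delta_{\Psi_I(z,0)} .
\end{equation}
So the pulled-back metric $g_I$ is Euclidean at the points $(z,0)$. By compactness of $\mathcal F\times\{|z|\le2\Lambda+4\}$ there is $\rho>0$ such that for all $I\in\mathcal F$ the $g_I$-norm and the Euclidean norm differ by a factor less than $2$ on the tube
\[
\mathcal T=\{|z|\le2\Lambda+4,\ |w|\le\rho\}.
\]
Then $\Psi_I$ is a local isometry from a neighborhood of $\mathcal T$ with the metric $g_I$ into $M$. It need not be injective; we compute geodesics and parallel transport in $\mathcal T$ and map them to $M$. The Christoffel symbols $\Gamma$ of $g_I$ and their derivatives in $(z,w)$ are continuous on the compact set $\mathcal F\times\mathcal T$, hence uniformly bounded.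

Let $z_j,w_i$ be the real coordinates and let $m$ denote any real coordinate; write $\nabla_{\partial_j}\partial_m=\Gamma_{jm}$. On $\{w=0\}$ we have $\Gamma_{z_jm}=0$, because by \eqref{eq:dPsi} the coordinate frame is parallel along the leaf, and $\Gamma_{w_iw_{i'}}=0$, because $t\mapsto(z,tw)$ is a geodesic for every $w$ and $\Gamma$ is symmetric. So $\Gamma$ and its $z$-derivatives vanish on $\{w=0\}$, and there the coordinate formula for the curvature reduces to
\[
\partial_{w_i}\Gamma_{z_jm}=R(\partial_{w_i},\partial_{z_j})\partial_m=0,
\]
since $\partial_{z_j}$ corresponds to a vector of $\Delta$. Taylor's formula in $w$ gives $|\Gamma_{z_jm}|\le c|w|^2$ and $|\Gamma_{w_im}|\le c|w|$ on $\mathcal T$. Consequently, for a geodesic $x=(z,w)$ in $\mathcal T$ whose speed is bounded in terms of $\Lambda$,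
\begin{equation}\label{eq:Gamma}
|\Gamma(x',\cdot)|\le c\,(|w|^2+|w||w'|),\qquad |x''|=|\Gamma(x',x')|\le c\,(|w|^2+|w||w'|).
\end{equation}
Parallel fields solve $V'=-\Gamma(x',V)$, so by Gronwall's inequality parallel transport along $x$ differs from the identity matrix by at most $e^{\epsilon}-1$, where $\epsilon=\int|\Gamma(x',\cdot)|\,dt$.

We also need to know how a matrix $T$ with $|T-\mathrm{Id}|\le\epsilon\le\frac14$ acts on the graph of a real linear map $B:\mathbb C^{n-1}\to\mathbb C$ with $|B|\le1$. Write $T(\xi,B\xi)=(\xi+r_1,B\xi+r_2)$ with $|r_1|,|r_2|\le2\epsilon|\xi|$. Then $|\xi|\le2|\xi+r_1|$, so the image is the graph of a map $B'$, and $(B'-B)(\xi+r_1)=r_2-Br_1$ gives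
\begin{equation}\label{eq:graph}
|B'-B|\le8\epsilon .
\end{equation}
Choose $I_k\in\mathcal F$ at $a_k$ with $I_k\to I\in\mathcal F$, a frame at $a$, and put $\Psi_k=\Psi_{I_k}$.

\emph{Step 2: the geodesic $\sigma_k$ in coordinates.} Let $(\xi_k,\zeta_k)=I_k^{-1}\sigma_k'(0)$, a unit vector with $\zeta_k\ne0$, and put $\varepsilon_k=\ell_k|\zeta_k|>0$. Then $\varepsilon_k\to0$: either $\ell_k\to0$, or $e\in\Delta_a$ and $\zeta_k\to0$. Let $x=(z,w)$ be the $g_{I_k}$-geodesic with $x(0)=0$, $x'(0)=(\xi_k,\zeta_k)$. On any interval $[0,t_1]\subset[0,\ell_k]$ on which $x$ stays in $\mathcal T$ and $|w'|\le2|\zeta_k|$, we have $|w|\le2t|\zeta_k|$, so \eqref{eq:Gamma} and $t\le\Lambda$ give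
\[
|\Gamma(x',\cdot)|,\ |x''|\le c\,t|\zeta_k|^2,\qquad |x'(t)-x'(0)|\le c\,\varepsilon_k^2\le c\,\Lambda\,\varepsilon_k|\zeta_k| .
\]
For large $k$ this yields the strict inequalities $|w'|<2|\zeta_k|$, $|z|<\Lambda+1$, $|w|\le2\varepsilon_k<\rho$ on $[0,t_1]$. By continuity they hold on all of $[0,\ell_k]$, and $\Psi_k\circ x=\sigma_k$. The endpoint $(z_k,w_k)=x(\ell_k)$ satisfies
\begin{equation}\label{eq:end}
z_k=\ell_k\xi_k+O(\varepsilon_k^2),\qquad w_k=\ell_k\zeta_k+O(\varepsilon_k^2),\qquad |z_k|\le\Lambda+1,
\end{equation}
and parallel transport along $x$ is $\mathrm{Id}+O(\varepsilon_k^2)$.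

\emph{Step 3: the slope of the second leaf.} We may assume $(z_k,w_k)\to(z_\infty,0)$, so $b_k\to\Psi_I(z_\infty,0)$. By (S1) and \eqref{eq:dPsi}, the subspace $d\Psi_k(z_k,w_k)^{-1}\Delta_{b_k}$ converges to $\mathbb C^{n-1}\times0$. It is therefore the graph of a real linear map $B_k$ with $B_k\to0$. Its parallel transport back along $x$ to the origin is, by \eqref{eq:graph}, the graph of a map $\tilde B_k$ with $|\tilde B_k-B_k|=O(\varepsilon_k^2)$. This graph is $I_k^{-1}\ker\omega^k_{\ell_k}$, a complex subspace, so $\tilde B_k$ is \emph{complex} linear. Put $\mu_k=|\tilde B_k|\to0$ and $m_k=\zeta_k-\tilde B_k\xi_k$, which is nonzero because $\omega^k_{\ell_k}$ does not vanish on $\sigma_k'(0)$. In the frame $I_k$,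
\[
\omega^k_0(\xi,\zeta)=\frac{\zeta}{\zeta_k},\qquad
\omega^k_{\ell_k}(\xi,\zeta)=\frac{\zeta-\tilde B_k\xi}{m_k},
\]
\[
(\omega^k_{\ell_k}-\omega^k_0)(\xi,\zeta)=\frac1{m_k}\Big(\zeta\,\frac{\tilde B_k\xi_k}{\zeta_k}-\tilde B_k\xi\Big).
\]
As $|\xi_k|,|\zeta_k|\le1$, this gives $|\omega^k_{\ell_k}-\omega^k_0|\le2\mu_k/(|m_k||\zeta_k|)$. On the other hand $|\omega^k_0|=1/|\zeta_k|$, so the hypothesis $D(\sigma_k)|\omega^k_0|\le\Lambda$ reads $|\omega^k_{\ell_k}-\omega^k_0|\ge\ell_k/(\Lambda|\zeta_k|)$. Comparing the two bounds, and using $|\zeta_k|\le|m_k|+\mu_k$,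
\begin{equation}\label{eq:epsmu}
\ell_k|m_k|\le2\Lambda\mu_k,\qquad \varepsilon_k\le\ell_k|m_k|+\ell_k\mu_k\le3\Lambda\mu_k .
\end{equation}
In particular $\mu_k>0$, and every error $O(\varepsilon_k^2)$ is $O(\mu_k^2)$.

\emph{Step 4: the crossing.} The leaf of $b_k$ is approximated by the graph of the complex affine function $h_k(z)=w_k+\tilde B_k(z-z_k)$. By \eqref{eq:end} and \eqref{eq:epsmu}, $h_k(0)=\ell_km_k+O(\mu_k^2)$ and $|h_k(0)|\le2\Lambda\mu_k+O(\mu_k^2)$. Let $\eta_k\in\mathbb C^{n-1}$ be a unit vector with $\tilde B_k\eta_k=\mu_k$, and put $z_k^*=-h_k(0)\mu_k^{-1}\eta_k$. By complex linearity $h_k(z_k^*+u\eta_k)=\mu_ku$ for $u\in\mathbb C$, and $|z_k^*|\le2\Lambda+1$ for large $k$. Thus the approximate leaf crosses $\{w=0\}$ at $z_k^*$ with slope $\mu_k$ in \emph{both} real directions of $w$, which is what makes the crossing stable.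

For $|u|\le1$ let $v=z_k^*+u\eta_k-z_k$, so $|v|\le3\Lambda+3$, and let $x=(z,w)$ be the $g_{I_k}$-geodesic with $x(0)=(z_k,w_k)$ and $x'(0)=(v,B_kv)$. Its image under $\Psi_k$ starts at $b_k$ tangent to $\Delta_{b_k}$. By \eqref{eq:end}, \eqref{eq:epsmu} and $|B_k|\le\mu_k+O(\mu_k^2)$ there is $c_1$, independent of $k$ and $u$, with $|w(0)|+|w'(0)|\le c_1\mu_k$. On any interval $[0,t_1]\subset[0,1]$ on which $x$ stays in $\mathcal T$ and $|w|,|w'|\le3c_1\mu_k$, \eqref{eq:Gamma} gives $|x''|=O(\mu_k^2)$. Hence $|w'|\le c_1\mu_k+O(\mu_k^2)$, $|w|\le2c_1\mu_k+O(\mu_k^2)$, and $z$ stays within $O(\mu_k^2)$ of the segment from $z_k$ to $z_k^*+u\eta_k$, which lies in the ball $|z|\le2\Lambda+2$. For large $k$ these bounds are strictly better than the assumed ones, so all of them hold on $[0,1]$. The $w$-coordinate of $x(1)$ is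
\[
W(u)=w_k+B_kv+O(\mu_k^2)=h_k(z_k^*+u\eta_k)+O(\mu_k^2)=\mu_ku+\mathcal E_k(u),\qquad|\mathcal E_k|\le c\mu_k^2,
\]
with $\mathcal E_k$ continuous in $u$. For large $k$ the map $u\mapsto-\mathcal E_k(u)/\mu_k$ sends the closed unit disk into itself, and Brouwer's fixed point theorem gives $u$ with $W(u)=0$.

For this $u$ the endpoint $x^*=x(1)$ lies on $\{w=0\}$, so $d\Psi_k(x^*)^{-1}\Delta_{\Psi_k(x^*)}=\mathbb C^{n-1}\times0$ by \eqref{eq:dPsi}. By (S2) the same subspace is the parallel transport along $x$ of the graph of $B_k$. This transport is $\mathrm{Id}+O(\mu_k^2)$ by \eqref{eq:Gamma}, so by \eqref{eq:graph} the subspace is the graph of a map $B_k+O(\mu_k^2)=\tilde B_k+O(\mu_k^2)$, whose norm is at least $\mu_k-c\mu_k^2>0$ for large $k$. The two descriptions contradict each other.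
\end{proof}

\section{From geodesics to paths}\label{sec:paths}

To extend $\Delta$ to a parallel distribution on $M$ we need invariance under transport along all paths, in particular along loops. The idea is to keep a moving point of the path joined to $S$ by a geodesic; the curvature swept out by these geodesics annihilates the transported hyperplane, by Proposition~\ref{prop:geod}.

\begin{proposition}\label{prop:paths}
For every piecewise smooth path $\beta:[0,1]\to M$ with $\beta(0),\beta(1)\in S$, parallel transport along $\beta$ maps $\Delta_{\beta(0)}$ to $\Delta_{\beta(1)}$.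
\end{proposition}

\begin{proof}
Let $V(r)\subset T_{\beta(r)}M$ be the parallel transport of $\Delta_{\beta(0)}$ along $\beta|_{[0,r]}$, and $L(r)$ the length of $\beta|_{[0,r]}$. Let $\mathcal R$ be the set of $r\in[0,1]$ for which there is $v\in T_{\beta(r)}M$ such that $|v|\le L(r)$, $q:=\exp v\in S$, and the transport of $\Delta_q$ to $\beta(r)$ along $t\mapsto\exp(tv)$ equals $V(r)$. Then $0\in\mathcal R$, with $v=0$. The set $\mathcal R$ is closed: if $r_j\to r$ with vectors $v_j$, the bound $|v_j|\le L(1)$ gives a convergent subsequence, and the conditions pass to the limit by (S1). We show that each $r_0\in\mathcal R$, $r_0<1$, has a right neighborhood in $\mathcal R$; then $\mathcal R=[0,1]$.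

Let $v,q$ belong to $r_0$. The implicit function theorem requires that $q$ not be conjugate to $\beta(r_0)$, and we arrange this by shortening $v$. Let $t_0$ be the smallest $t\in[0,1]$ with $\exp(tv)\in S$. By Proposition~\ref{prop:geod} applied on $[t_0,1]$ we may replace $v$ by $t_0v$. So either $v=0$, or $\exp(tv)\notin S$ for $0\le t<1$, in which case $R=0$ along this geodesic by (S3). In both cases $d(\exp_{\beta(r_0)})_v$ is invertible, by (F) in the second. Hence there are $\epsilon>0$, with $\beta$ smooth on $[r_0,r_0+\epsilon]$, and a smooth family $v_r\in T_{\beta(r)}M$, $r\in[r_0,r_0+\epsilon)$, with $v_{r_0}=v$ and $\exp v_r=q$. If $v\ne0$, shrink $\epsilon$ so that $v_r\ne0$; the first variation formula gives $\frac d{dr}|v_r|=-\langle\beta'(r),v_r/|v_r|\rangle\le L'(r)$. If $v=0$, then $q=\beta(r_0)$ and for small $\epsilon$ the short vector $v_r$ has length $d(\beta(r),q)\le L(r)-L(r_0)$. In both cases $|v_r|\le L(r)$.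

Let $\gamma_r(t)=\exp(tv_r)$, $t\in[0,1]$. For $X_1\in\Delta_q$ let $X(r,t)$ be parallel along $\gamma_r$ with $X(r,1)=X_1$. By \eqref{eq:comm}, $\nabla_t\nabla_rX=R(\partial_t,\partial_r)X$. If $\gamma_r(t)\notin E$ the right side vanishes because $R=0$. If $\gamma_r(t)\in E$, Proposition~\ref{prop:geod} applied to $\gamma_r|_{[t,1]}$ gives $X(r,t)\in\Delta$, and the right side vanishes again. At $t=1$ both the point and the vector are independent of $r$, so $\nabla_rX=0$ there, and hence everywhere. Thus $r\mapsto X(r,0)$ is parallel along $\beta$. The transports of $\Delta_q$ to $\beta(r)$ along $\gamma_r$ form a parallel family along $\beta$ that equals $V(r_0)$ at $r_0$, so it equals $V(r)$, and $[r_0,r_0+\epsilon)\subset\mathcal R$.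

Since $1\in\mathcal R$, the space $V(1)$ is the transport of some $\Delta_q$, $q\in S$, along a geodesic from $q$ to $\beta(1)\in S$, and $V(1)=\Delta_{\beta(1)}$ by Proposition~\ref{prop:geod}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:intr}]
Fix $y\in S$. By Proposition~\ref{prop:paths}, transport around loops at $y$ preserves $\Delta_y$, so the transport $H_x$ of $\Delta_y$ to a point $x$ does not depend on the path. The field $H$ is smooth, as one sees by transporting along radial geodesics from any point; it is parallel and complex, and $H=\Delta$ on $S$. Since $\Delta$ is the nullity on $E$ and $R=0$ off $E$, we have $R(H,\cdot)=0$.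

De Rham's theorem \cite{KN} states that a complete simply connected Riemannian manifold with a parallel distribution is isometric to the product of a leaf of the distribution and a leaf of its orthogonal complement, both complete and simply connected. Applied to the lift of $H$ to the universal cover it gives $\tilde M=\tilde\Sigma^2\times F$ with $F$ tangent to $H$. As $R(H,\cdot)=0$, $F$ is flat, so $F=\mathbb R^{2n-2}$ with coordinates $y_j$. The fields $\partial_{y_j}$ are parallel on $\tilde M$, and $J\partial_{y_i}$ is a parallel section of $H$, so it is a combination of the $\partial_{y_j}$ with constant coefficients. Thus $J|_H$ is a constant orthogonal complex structure on $\mathbb R^{2n-2}$, which identifies $F$ with $\mathbb C^{n-1}$. On $H^\perp=T\tilde\Sigma$, $J$ is one of the two rotations by a right angle, so by continuity it does not depend on $y$. Hence $\tilde M=\tilde\Sigma\times\mathbb C^{n-1}$ holomorphically and isometrically.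
\end{proof}

\section{Splitting the immersion}\label{sec:extr}

An intrinsic product need not be immersed as a product. What forces the splitting is that a single Euclidean slice is mapped onto an affine subspace: the coordinates along the slice can then be recovered from distances to far away points of it, in the manner of Busemann functions.

\begin{lemma}\label{lem:slice}
Let $\tilde\Sigma$ be a Riemannian manifold and $F:\tilde\Sigma\times\mathbb R^m\to\mathbb R^k\times\mathbb R^m$ an isometric immersion with $F(q_0,y)=(0,y)$ for some $q_0$ and all $y$. Then $F(q,y)=(\tilde f_1(q),y)$ for an isometric immersion $\tilde f_1:\tilde\Sigma\to\mathbb R^k$.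
\end{lemma}

\begin{proof}
Write $F=(g,h)$. An isometric immersion preserves lengths of curves, so it does not increase distances. For a unit vector $u\in\mathbb R^m$ and $s>0$, with $g,h$ evaluated at $(q,y)$,
\[
|g|^2+|h|^2-2s\langle h,u\rangle+s^2=|F(q,y)-F(q_0,su)|^2\le d(q,q_0)^2+|y|^2-2s\langle y,u\rangle+s^2 .
\]
Cancel $s^2$, divide by $s$ and let $s\to\infty$ to get $\langle h,u\rangle\ge\langle y,u\rangle$. Replacing $u$ by $-u$ gives equality, so $h(q,y)=y$. Then $1=|\partial_{y_i}F|^2=|\partial_{y_i}g|^2+1$, so $g(q,y)=\tilde f_1(q)$. For $X$ tangent to $\tilde\Sigma$ we have $|d\tilde f_1X|=|dF\,X|=|X|$.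
\end{proof}

\begin{lemma}\label{lem:descent}
Let $f:M\to\mathbb R^k\times\mathbb R^m$ be an isometric immersion, let $\pi:\tilde\Sigma\times\mathbb R^m\to M$ be the universal Riemannian cover, and suppose $f\circ\pi=\tilde f_1\times\iota$. Then $M=\Sigma\times\mathbb R^m$, with $\Sigma$ a quotient of $\tilde\Sigma$ by a group of isometries, and $f=f_1\times\iota$.
\end{lemma}

\begin{proof}
A deck transformation $\chi$ is an isometry with $f\pi\chi=f\pi$, so $y_i\circ\chi=y_i$. An isometry $\chi$ maps $\operatorname{grad}(y_i\circ\chi)$ to $\operatorname{grad}y_i$, so $d\chi$ preserves the fields $\partial_{y_i}=\operatorname{grad}y_i$, and $\chi$ commutes with their flows, the translations of $\mathbb R^m$. Since $\chi(q,0)=(\bar\chi(q),0)$ for some map $\bar\chi$, we get $\chi(q,y)=(\bar\chi(q),y)$. The same holds for $\chi^{-1}$, so $\bar\chi$ is an isometry of $\tilde\Sigma$, and $\tilde f_1\bar\chi=\tilde f_1$. The group of the maps $\bar\chi$ acts freely and properly discontinuously on $\tilde\Sigma\cong\tilde\Sigma\times\{0\}$, because the deck group acts so on the product. With $\Sigma$ the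 quotient, $M=\Sigma\times\mathbb R^m$ and $\tilde f_1$ descends to $f_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\pi:\tilde M\to M$ be the universal cover and $\tilde f=f\circ\pi$. It suffices to find an isometry $\tilde M=\tilde\Sigma^2\times\mathbb R^{2n-2}$ and a slice $\{q_0\}\times\mathbb R^{2n-2}$ that is tangent to a subspace of the relative nullity of $\tilde f$ at each of its points. Indeed, a line $\gamma$ in the slice is a geodesic of $\tilde M$, so $(\tilde f\circ\gamma)''=\alpha(\gamma',\gamma')=0$; thus $\tilde f$ is affine and isometric on the slice, after a rigid motion $\tilde f(q_0,y)=(0,y)$, and Lemmas~\ref{lem:slice} and~\ref{lem:descent} with $m=2n-2$, $k=2+p$ finish the proof.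

The Gauss equation $\langle R(X,Y)Z,W\rangle=\langle\alpha(X,W),\alpha(Y,Z)\rangle-\langle\alpha(X,Z),\alpha(Y,W)\rangle$ shows that $\Delta^f_x$ is contained in the nullity of $R$, which therefore has dimension at least $2n-2$ everywhere.

\emph{Case A: $M$ is not flat.} Theorem~\ref{thm:intr} gives $\tilde M=\tilde\Sigma\times\mathbb R^{2n-2}$ with the second factor tangent to the lift of $H$. At points of $E$ the nullity $\Delta=H$ has dimension $2n-2$ and contains $\Delta^f$, which has dimension at least $2n-2$, so $H=\Delta^f$ on $E$. Take a point of $\tilde M$ over $E$ and the slice through it. The lines of the slice through the point project to geodesics that start in $E$ tangent to $\Delta$, and these stay in $E$ by Proposition~\ref{prop:E}. So the whole slice lies over $E$ and is tangent to the relative nullity.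

\emph{Case B: $M$ is flat.} Now $\tilde M=\mathbb R^{2n}$ and the curvature selects no direction, so we use the relative nullity itself. Let $\nu_0\ge2n-2$ be the minimum of $\nu$ and $U=\{\nu=\nu_0\}$. The set $U$ is nonempty, it is open because $\nu$ is upper semicontinuous, and $\Delta^f$ is a smooth distribution on $U$. The Codazzi equation says that
\[
(\nabla_X\alpha)(Y,Z)=\nabla^\perp_X(\alpha(Y,Z))-\alpha(\nabla_XY,Z)-\alpha(Y,\nabla_XZ)
\]
is symmetric in $X,Y,Z$, where $\nabla^\perp$ is the metric connection of the normal bundle. For sections $T,T'$ of $\Delta^f$ it gives $-\alpha(X,\nabla_{T'}T)=(\nabla_{T'}\alpha)(X,T)=(\nabla_X\alpha)(T',T)=0$. So $\Delta^f$ is autoparallel and Lemma~\ref{lem:auto} applies, with $N=(\Delta^f)^\perp$ and splitting tensor $C$.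

We claim that a geodesic $\gamma$ with $\gamma(0)\in U$ and $T=\gamma'(0)\in\Delta^f$ stays in $U$. Otherwise, after possibly reversing $\gamma$, there is $b<\infty$ with $\gamma([0,b))\subset U$ and $\nu(\gamma(b))>\nu_0$. By Lemma~\ref{lem:auto}(a), $\Delta^f_{\gamma(t)}=\tau_t\Delta^f_{\gamma(0)}$ for $t<b$. Choose $Y_b\ne0$ in the relative nullity at $\gamma(b)$, orthogonal to the $\nu_0$-dimensional space $\tau_b\Delta^f_{\gamma(0)}$, and let $Y$ be the parallel field along $\gamma$ with $Y(b)=Y_b$; then $Y(t)\in N$ for $t<b$. For $X_0\in N_{\gamma(0)}$ let $X(t)=\tau_t(X_0-tC_TX_0)$, $t\in[0,b]$. On $[0,b)$ the Codazzi equation gives $(\nabla_{\gamma'}\alpha)(X,Y)=(\nabla_X\alpha)(\gamma',Y)=\alpha(C_{\gamma'}X,Y)$, and with Lemma~\ref{lem:auto}(b),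
\[
\nabla^\perp_t\big(\alpha(X,Y)\big)=\alpha(C_{\gamma'}X,Y)+\alpha(\nabla_tX,Y)=0 .
\]
So $|\alpha(X,Y)|$ is constant on $[0,b)$, and by continuity it equals $|\alpha(X(b),Y_b)|=0$. Hence $\alpha(X_0,Y(0))=0$ for all $X_0\in N_{\gamma(0)}$, and trivially for $X_0\in\Delta^f_{\gamma(0)}$. Thus $Y(0)\in\Delta^f\cap N=0$, a contradiction.

Take $\tilde x\in\mathbb R^{2n}$ over a point of $U$ and let $\Pi$ be the affine subspace through $\tilde x$ whose direction is the relative nullity of $\tilde f$ at $\tilde x$. By the claim every line of $\Pi$ through $\tilde x$ lies over $U$, and the relative nullity is parallel along it, so $\Pi$ is tangent to the relative nullity at each of its points. Choose an affine subspace of $\Pi$ of dimension $2n-2$ and an orthogonal splitting $\mathbb R^{2n}=\mathbb R^2\times\mathbb R^{2n-2}$ in which it is a slice.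
\end{proof}

\section{Uniqueness of the Euclidean factor, and nullity $2n-4$}\label{sec:compl}

Part (iii) of Theorem~\ref{thm:compl} was proved in Section~\ref{sub:skew}.

\begin{proof}[Proof of Theorem~\ref{thm:compl}(i)]
Let $f$ be as in Theorem~\ref{thm:main}, so $f=f_1\times\iota$ on $M=\Sigma\times\mathbb R^{2n-2}$. The surface $\Sigma$ is complete, because a slice $\Sigma\times\{0\}$ is a closed subset of $M$ on which the distance of $M$ is that of $\Sigma$; and $\Sigma$ is orientable, because $M$ and $\mathbb R^{2n-2}$ are. Conversely, a complete oriented surface $\Sigma$ is K\"ahler with $J$ the positive rotation by a right angle, so $\Sigma\times\mathbb C^{n-1}$ is a complete K\"ahler manifold, and $f_1\times\iota$ has $\nu\ge2n-2$.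

Let $M$ be non-flat. The distribution tangent to the Euclidean factor of any such splitting is parallel, has rank $2n-2$ and is contained in the nullity of $R$. So it equals $\Delta=H$ on $E$, and two parallel distributions that agree at one point agree everywhere. This proves uniqueness. Since $H$ and $H^\perp$ are $J$-invariant, the last part of the proof of Theorem~\ref{thm:intr} applies word for word to $\Sigma\times\mathbb R^{2n-2}$ and shows that $M=\Sigma\times\mathbb C^{n-1}$ as K\"ahler manifolds.
\end{proof}

\begin{example}\label{ex:flat}
For flat $M$ the splitting need not be holomorphic. Let $c_1,c_2:\mathbb R\to\mathbb R^2$ be curves parametrized by arc length with nowhere zero curvature, and define $f:\mathbb C^2\to\mathbb R^6$ by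
\[
f(x_1+iy_1,\,x_2+iy_2)=(c_1(x_1),c_2(x_2),y_1,y_2).
\]
The four partial derivatives are orthonormal, so $f$ is isometric. The only nonzero second derivatives are $c_1''$ and $c_2''$, which are normal and linearly independent. Hence the relative nullity is spanned by $\partial_{y_1},\partial_{y_2}$, and $J$ maps it to its orthogonal complement.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(ii)]
Let $M^6\subset\mathbb C^4=\mathbb R^8$ be the graph of $w=z_1t+z_2t^2$ over $\mathbb C^3$, with coordinates $(z_1,z_2,t)$. It is a complete complex submanifold, hence K\"ahler with $n=3$, and the inclusion is holomorphic. The real second derivative of a holomorphic function is its complex Hessian, here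
\[
\begin{pmatrix}0&0&1\\0&0&2t\\1&2t&2z_2\end{pmatrix},
\]
whose kernel is the complex line spanned by $(2t,-1,0)$. By Section~\ref{sub:skew}, $\nu\equiv2=2n-4$. Since $dw(2t,-1,0)=2t^2-t^2=t^2$, the relative nullity is spanned in $\mathbb C^4$ by $T=(2t,-1,0,t^2)$, and these complex lines are different for different $t$. If the inclusion split off $\mathbb R^2$, one fixed real $2$-plane would be contained in, hence equal to, the relative nullity at every point, which is false. For $n>3$ take the product with the identity of $\mathbb C^{n-3}$. Its relative nullity is $\mathbb CT\oplus\mathbb C^{n-3}$, of real dimension $2n-4$, and it varies with $t$, so the product does not split off $\mathbb R^{2n-4}$.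
\end{proof}

\begin{remark}\label{rem:nilp}
In this example the last step of Proposition~\ref{prop:E} has no analog. In the graph coordinates $T=2t\,\partial_{z_1}-\partial_{z_2}$. The ambient derivative of $T$ along $\partial_t$ is $(2,0,0,2t)$, which is the tangent vector $2\partial_{z_1}$, and along $\partial_{z_1}$ it is $0$. So on $N\cong TM/\Delta^f$, which now has complex dimension two with basis $\partial_{z_1},\partial_t$, the splitting tensor $C_T$ is nilpotent and nonzero.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FZ} Luis A. Florit and Fangyang Zheng,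
\texttt{https://aif.centre-mersenne.org/\allowbreak article/\allowbreak AIF\_2007\_\_57\_1\_155\_0.pdf}

\bibitem{KN} Kobayashi and Nomizu, vol.~I, Ch.~IV.6.

\end{thebibliography}
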